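# Summing a polynomial over small subspaces: the $\mathrm{GL}_n(\mathbb F_q)$-invariants of $\mathbb F_q[x_1,\dots,x_n]/(x_1^{q^m},\dots,x_n^{q^m})$

## 1. The maps $\Phi_k$: adding up the values of a polynomial on $W_k^n$

Throughout, $q$ is a power of a prime $p$, $\mathbb F=\mathbb F_q$, $S(n)=\mathbb F[x_1,\dots,x_n]$ with $\deg x_i=1$, and $G_n=\mathrm{GL}_n(\mathbb F)$ acts on $S(n)$ by graded algebra automorphisms, through linear substitutions of the variables. For $k\ge 0$ let $y_1,\dots,y_k$ be new variables and let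
$$W_k=\mathbb Fy_1+\dots+\mathbb Fy_k\subset\mathbb F[y_1,\dots,y_k],$$
a set of $q^k$ linear forms. So $W_0=\{0\}$.

**Definition.** For $f\in S(n)$ put
$$\Phi_k(f)=\sum_{(w_1,\dots,w_n)\in W_k^n}f(w_1,\dots,w_n)\in\mathbb F[y_1,\dots,y_k].$$

The whole proof turns on these maps. Three properties are visible at once. A linear substitution of the $x_i$ permutes $W_k^n$, so $\Phi_k(gf)=\Phi_k(f)$ for $g\in G_n$. A linear substitution of the $y_i$ also permutes $W_k^n$, so the values of $\Phi_k$ are $G_k$-invariant. Finally, $\Phi_k$ preserves degrees and is multiplicative for products of polynomials in disjoint sets of variables. In particular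
$$\Phi_k(x_1^{a_1}\cdots x_n^{a_n})=\prod_{i=1}^np_{a_i}(W_k),\qquad p_a(W)=\sum_{w\in W}w^a\quad(\text{with }0^0=1).$$

**Example ($n=1$).** We have $\Phi_0(x^a)=0^a$. Next, $\Phi_1(x^a)=\sum_{c\in\mathbb F}c^ay_1^a$ equals $-y_1^a$ if $a>0$ and $(q-1)\mid a$, and is $0$ otherwise; for $a=0$ it is $q=0$. For $q=2$ we get $\Phi_2(x^a)=0^a+y_1^a+y_2^a+(y_1+y_2)^a$. This is $4=0$ for $a=0$, it is $0$ for $a=1,2$, and it is $y_1^2y_2+y_1y_2^2$ for $a=3$.

**Example ($q=n=2$).** $\Phi_0(x_1x_2)=0$, and $\Phi_1(x_1x_2)=\sum_{w_1,w_2\in\{0,y_1\}}w_1w_2=y_1^2\neq0$.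

What are these maps for? For a group $\Gamma$ acting on a vector space $M$ let $I_\Gamma M$ be the span of all $gz-z$ with $g\in\Gamma$, $z\in M$, and let $M_\Gamma=M/I_\Gamma M$ be the space of **coinvariants**. Every $\Phi_k$ kills $I_{G_n}S(n)$. We shall prove that $\Phi_0,\dots,\Phi_n$ together kill nothing else, and we shall determine exactly how large their images are. This measures the coinvariants of $S(n)$ degree by degree. From there a short argument leads to the invariants of a finite-dimensional quotient of $S(n)$, which is the question of this lecture.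

## 2. The Hilbert series identity and its smallest cases

Let $n,m\ge0$ and let $\mathfrak q=(x_1^{q^m},\dots,x_n^{q^m})$. Raising to the power $q^m$ is $\mathbb F$-linear, so
$$\mathbb Fx_1^{q^m}+\dots+\mathbb Fx_n^{q^m}=\{(a_1x_1+\dots+a_nx_n)^{q^m}:a\in\mathbb F^n\}.$$
Hence $\mathfrak q$ is $G_n$-stable, and $G_n$ acts on the graded ring $Q=S(n)/\mathfrak q$, which has dimension $q^{mn}$. The question is: how many invariants does $Q$ have in each degree?

For $0\le k\le m$ define the $(q,t)$-binomial coefficient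
$$\begin{bmatrix}m\\k\end{bmatrix}_{q,t}=\prod_{i=0}^{k-1}\frac{1-t^{q^m-q^i}}{1-t^{q^k-q^i}}.$$
For example, for $q=2$, $\begin{bmatrix}2\\1\end{bmatrix}_{2,t}=\frac{1-t^3}{1-t}=1+t+t^2$. At $t=1$ this is $3$, the number of lines in $\mathbb F_2^2$. In general $\begin{bmatrix}m\\k\end{bmatrix}_{q,1}=\prod_{i<k}\frac{q^m-q^i}{q^k-q^i}$ is the number of $k$-dimensional subspaces of $\mathbb F_q^m$.

**Theorem 1 (Main Theorem).** For all prime powers $q$ and all integers $n,m\ge0$,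
$$\mathrm{Hilb}\big(Q^{G_n},t\big)=\sum_{k=0}^{\min(n,m)}t^{(n-k)(q^m-q^k)}\begin{bmatrix}m\\k\end{bmatrix}_{q,t}.\tag{1}$$

This identity was conjectured by Lewis, Reiner and Stanton in 2014; the formulation is taken from "General Linear Groups" (http://www.math.umn.edu:80/~reiner/Talks/Herstmonceux.pdf). The identity is known when $n\in\{0,1,2\}$ or $m\in\{0,1,2\}$. These cases are not used below.

Four cases can be done by hand.

**Case $m=0$.** Here $Q=\mathbb F$, and the right side of (1) is its $k=0$ term, $t^{n(1-1)}=1$.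

**Case $n=1$.** In $\mathbb F[x]/(x^{q^m})$ a scalar $\lambda$ multiplies $x^a$ by $\lambda^a$. The invariants are spanned by the $x^a$ with $(q-1)\mid a$ and $0\le a\le q^m-1$. Their Hilbert series is $\frac{1-t^{q^m-1}}{1-t^{q-1}}+t^{q^m-1}$: for $m\ge1$ these are the $k=1$ and $k=0$ terms of (1).

**Case $m=1$, $n\ge1$.** Formula (1) gives $t^{n(q-1)}+1$. Directly: invariance under diagonal matrices leaves only $f=\sum_Ia_Ix_I^{q-1}$, where $I\subset\{1,\dots,n\}$ and $x_I=\prod_{i\in I}x_i$. Let $g$ be $x_j\mapsto x_j+x_k$. If $j,k\in I$, then $g$ fixes $x_I^{q-1}$, because $x_k^q=0$. So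
$$gf-f=\sum_{I\ni j,\ I\not\ni k}a_Ix_{I\setminus j}^{q-1}\big((x_j+x_k)^{q-1}-x_j^{q-1}\big).$$
The coefficient of $x_{I\setminus j}^{q-1}x_k^{q-1}$ is $a_I$; no other $I'$ contributes to it, since the exponents outside $j,k$ determine $I'$. Hence $a_I=0$ whenever some $j\in I$ and some $k\notin I$ exist. Only $I=\emptyset$ and $I=\{1,\dots,n\}$ are left. Both $1$ and $(x_1\cdots x_n)^{q-1}$ are invariant: the second is fixed by all diagonal matrices and by all transvections $x_j\mapsto x_j+cx_k$ (the same computation), and these generate $G_n$.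

**Case $q=n=m=2$.** Write $x,y$ for the variables. The group $G_2$ is generated by the swap and by $x\mapsto x+y$, and $Q=\mathbb F_2[x,y]/(x^4,y^4)$. In degree 2 the swap-invariants are $a(x^2+y^2)+bxy$, and $x\mapsto x+y$ sends this to $ax^2+bxy+by^2$, which forces $a=b$. In degree 3, $a(x^3+y^3)+b(x^2y+xy^2)$ goes to $ax^3+(a+b)(x^2y+xy^2)$, which forces $a=0$. In degree 4, $a(x^3y+xy^3)+bx^2y^2$ goes to $ax^3y+(a+b)x^2y^2$, which forces $a=0$. In degree 5, $x^3y^2+x^2y^3$ goes to $x^3y^2$, so there is no invariant. In degree 1 there is none, and in degrees 0 and 6 there is one each. The series is $1+t^2+t^3+t^4+t^6$, and (1) gives $t^6+t^2(1+t+t^2)+1$. The total, $5$, is the number of subspaces of $\mathbb F_2^2$. Remember this: at $t=1$, identity (1) counts subspaces.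

## 3. Where lifting and averaging stop

If $|G_n|$ were prime to $p$, one would take invariants of $S(n)$, known by Dickson's theorem (Section 4), and reduce them modulo $\mathfrak q$; averaging shows that every invariant of $Q$ lifts. Here this fails already for $q=2$, $n=3$, $m=1$. The class of $x_1x_2x_3$ is invariant in $Q$, of degree $3$, but by Dickson's theorem the invariants of $S(3)$ are generated in degrees $2^3-2^i$, that is $4,6,7$. So there is nothing in degree $3$ to reduce.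

The second try is to work with coinvariants. For a finite group $\Gamma$ write $\mathrm{Tr}_\Gamma=\sum_{g\in\Gamma}g$ for the transfer. It kills $I_\Gamma M$ and maps $M_\Gamma$ to $M^\Gamma$. When $|\Gamma|$ is invertible this map is an isomorphism. Take $q=n=2$. In degree $2$, $(x_1+x_2)^2-x_1^2=x_2^2$, and by symmetry $x_1^2$, lie in $I_{G_2}S(2)$. Modulo these two squares $x_1x_2$ is fixed by the generators of $G_2$. So $I_{G_2}S(2)$ in degree $2$ is the span of $x_1^2,x_2^2$, and the class of $x_1x_2$ is a nonzero coinvariant. But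
$$\mathrm{Tr}_{G_2}(x_1x_2)=2\big(x_1x_2+x_1(x_1+x_2)+x_2(x_1+x_2)\big)=0.$$
The transfer loses this class. This is the exact obstruction: $\mathrm{Tr}_{G_n}(f)$ is the sum of $f(w)$ over the tuples $w$ that are bases, and the coinvariant $[x_1x_2]$ has no mass there. It does have mass on tuples in a line: $\Phi_1(x_1x_2)=y_1^2\ne0$. So we keep all the sums $\Phi_0,\dots,\Phi_n$, not only the one over bases. To show that they lose nothing, we shall need to know the kernel of the transfer exactly.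

## 4. $q$-polynomials, Dickson invariants, power sums, and the two structure theorems

**$q$-polynomials.** Let $W$ be a finite $\mathbb F$-subspace, of dimension $d$, of a commutative $\mathbb F$-domain, and put $L_W(X)=\prod_{w\in W}(X-w)$.

**Lemma 2.** $L_W(X)=X^{q^d}+\sum_{i<d}c_i(W)X^{q^i}$; in particular $L_W$ is $\mathbb F$-linear in $X$. For a subspace $W'\subset W$,
$$L_W=L_{L_{W'}(W)}\circ L_{W'}.\tag{2}$$

*Proof.* For $d=0$, $L_W=X$. For $d=1$, $L_{\mathbb F\ell}(X)=\prod_{c\in\mathbb F}(X-c\ell)=X^q-\ell^{q-1}X$. We now induct on $d$. Let $W'\subset W$ be a proper subspace, so $L_{W'}$ is $\mathbb F$-linear by induction, and its zeros in $W$ are $W'$. Then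
$$\prod_{u\in L_{W'}(W)}(L_{W'}(X)-u)=\prod_{w\in W/W'}L_{W'}(X-w)=\prod_{w\in W/W'}\ \prod_{w'\in W'}(X-w-w')=L_W(X),$$
which is (2). (For $W'=W$ it says $L_W=L_{\{0\}}\circ L_W$.) Taking $W'$ of codimension one, $L_W$ is the composite of a $q$-polynomial with $X^q-v^{q-1}X$ for some $v\ne0$, hence a $q$-polynomial. $\square$

Write $L_\ell=L_{\mathbb F\ell}$, so $L_\ell(X)=X^q-\ell^{q-1}X$, and set $c_0(W)=1$ if $d=0$. For $\ell\neq0$, $c_0(\mathbb F\ell)=-\ell^{q-1}$.

**Dickson's theorem** (recalled). For $W_k=\langle y_1,\dots,y_k\rangle$ write $c_{k,i}=c_i(W_k)$ and $c_k=c_{k,0}$, with $c_0=1$. Then $D_k=\mathbb F[y_1,\dots,y_k]^{G_k}$ is a polynomial ring on $c_{k,0},\dots,c_{k,k-1}$, and $\deg c_{k,i}=q^k-q^i$.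

Inside $S(n)$ we use the same symbols with $y=x$, so $W_j=\langle x_1,\dots,x_j\rangle$ there. Setting $X=0$ in $L_{W_n}(X)/X$ gives $c_n=\prod_{w\ne0}(-w)$. Grouping the $w$ by lines, $c_n$ is a nonzero scalar times $\prod\ell^{q-1}$, with one $\ell$ from each line of $W_n$.

**Power sums.** In a $q$-polynomial only the term $c_0(W)X$ has a nonzero derivative, so $L_W'=c_0(W)$. Expanding in $X^{-1}$,
$$\sum_{a\ge0}p_a(W)X^{-a-1}=\sum_{w\in W}\frac1{X-w}=\frac{L_W'(X)}{L_W(X)}=\frac{c_0(W)}{L_W(X)}.$$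
Write $1/L_{W_k}(X)=\sum_{i\ge0}h^{(k)}_iX^{-q^k-i}$, where $h^{(k)}_i\in D_k$ and $h^{(k)}_0=1$, and put $h_i^{(k)}=0$ for $i<0$. Comparing coefficients,
$$p_a(W_k)=c_k\,h^{(k)}_{a-q^k+1}.\tag{3}$$
For any $W$ of dimension $d$ the same comparison gives $p_a(W)=0$ for $a<q^d-1$ and $p_{q^d-1}(W)=c_0(W)$. Expanding $(x+w)^r$ by the binomial theorem,
$$\sum_{w\in W}(x+w)^r=0\quad(0\le r<q^d-1),\qquad\sum_{w\in W}(x+w)^{q^d-1}=c_0(W).\tag{4}$$
Formula (4) is the workhorse: a translation group of rank $d$ kills, under its trace, everything of degree less than $q^d-1$ in the translated variable.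

**Lemma 3.** Put $C(n)=S(n)_{G_n}$, with $C(0)=\mathbb F$. The map $\Phi_k$ factors through $C(n)$ and has values in $c_k^nD_k$. For $f\in S(n)$, $n\ge1$,
$$\Phi_j(c_nf)=0\ \ (j<n),\qquad\Phi_n(c_nf)=c_n\,\mathrm{Tr}_{G_n}(f).\tag{5}$$
(Here, on the right, $S(n)$ is identified with $\mathbb F[y_1,\dots,y_n]$ by $x_i=y_i$.)

*Proof.* The first statement follows from Section 1, Dickson's theorem and (3): $\Phi_k(\prod x_i^{a_i})=\prod p_{a_i}(W_k)\in c_k^nD_k$. For (5), $c_n(w_1,\dots,w_n)$ is the product of all $-\sum a_iw_i$ with $a\in\mathbb F^n\setminus0$, so it is $0$ if $w_1,\dots,w_n$ are linearly dependent. This is always so for tuples in $W_j^n$ with $j<n$. On $W_n^n$ only bases contribute. Bases are the images of $(y_1,\dots,y_n)$ under $G_n$, and $c_n$ is invariant. $\square$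

We can now state the two structure theorems.

**Theorem A.** For $n\ge2$ let $U=\{x_2\mapsto x_2+cx_1:c\in\mathbb F\}$ (other variables fixed). Then
$$\ker(\mathrm{Tr}_{G_n}\text{ on }S(n))=I_{G_n}S(n)+\ker\mathrm{Tr}_U.$$
For $n\ge1$, $\mathrm{Tr}_{G_n}(S(n))=c_n^{\,n-1}D_n$.

**Theorem B.** The maps $\Phi_k:C(n)\to D_k$ satisfy $\bigcap_{k=0}^n\ker(\Phi_k|_{C(n)})=0$; that is, $f\in S(n)$ lies in $I_{G_n}S(n)$ if and only if $\Phi_k(f)=0$ for $0\le k\le n$. Put $\mathcal F_k(n)=\bigcap_{j<k}\ker(\Phi_j|_{C(n)})$. Then $\Phi_k$ induces $\mathcal F_k(n)/\mathcal F_{k+1}(n)\cong c_k^nD_k$ for $0\le k\le n$. Hence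
$$\mathrm{Hilb}(S(n)_{G_n},t)=\sum_{k=0}^nt^{n(q^k-1)}\prod_{i<k}\frac1{1-t^{q^k-q^i}}.$$

**Example ($q=n=2$).** Theorem A must account for $x_1x_2$, which has trace $0$ but $\mathrm{Tr}_U(x_1x_2)=x_1^2\ne0$. Indeed $x_1x_2=(x_2^2+x_1x_2)-x_2^2$, where $x_2^2+x_1x_2=L_{x_1}(x_2)$ is $U$-invariant, so $\mathrm{Tr}_U$ kills it, and $x_2^2\in I_{G_2}S(2)$. Theorem B gives $1+\frac{t^2}{1-t}+\frac{t^6}{(1-t^2)(1-t^3)}$. In degrees $0,1,2$ this is $1,0,1$, in agreement with Section 3 and with the fact that $x_2=(x_1+x_2)-x_1$ and, by symmetry, $x_1$ lie in $I_{G_2}S(2)$.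

The logical order is A, then B (using A), then Theorem 1 (using A and B). We tell it from the end: Sections 5 and 6 derive Theorem 1 from A and B, Section 7 derives B from A, and Section 8 proves A.

## 5. Duality and an orbit count: only an upper bound is needed

Let $m\ge1$ (the case $m=0$ was done in Section 2) and $N=n(q^m-1)$. For Hilbert series, $\le$ means coefficientwise.

**Lemma 4.** Let $e\ge1$. For every $g\in G_n$ the coefficient of $(x_1\cdots x_n)^{q^e-1}$ in $g\big((x_1\cdots x_n)^{q^e-1}\big)$ is $1$. Every other monomial of the same degree has an exponent $\ge q^e$ and an exponent $\le q^e-2$.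

*Proof.* If all exponents of a monomial of degree $n(q^e-1)$ are $\le q^e-1$, or all are $\ge q^e-1$, then all equal $q^e-1$. So the top-degree piece of $S(n)/(x_1^{q^e},\dots,x_n^{q^e})$ is the line spanned by $(x_1\cdots x_n)^{q^e-1}$, and the coefficient in question is the character by which $G_n$ acts on that line. It is $\det^{q^e-1}=1$ on diagonal matrices. It is $1$ on a transvection $x_j\mapsto x_j+cx_k$, because $(x_j+cx_k)^{q^e-1}x_k^{q^e-1}\equiv x_j^{q^e-1}x_k^{q^e-1}$ modulo $x_k^{q^e}$. These elements generate $G_n$. $\square$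

**Lemma 5 (duality).** $\mathrm{Hilb}(Q^{G_n},t)=t^N\,\mathrm{Hilb}(Q_{G_n},t^{-1})$.

*Proof.* By Lemma 4 with $e=m$, $Q_N$ is the trivial one-dimensional representation. The pairing $Q_d\times Q_{N-d}\to Q_N$ given by multiplication is $G_n$-invariant, and it is perfect: the monomial bases are dual under $x^a\leftrightarrow(x_1\cdots x_n)^{q^m-1}/x^a$. So $Q_{N-d}\cong(Q_d)^*$ and $(Q_{N-d})^{G_n}\cong((Q_d)^*)^{G_n}=((Q_d)_{G_n})^*$, since a linear form is invariant exactly when it kills all $gz-z$. $\square$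

**Lemma 6 (lower bound).** $\dim Q^{G_n}$ is at least the number of $\mathbb F_q$-subspaces of $\mathbb F_{q^m}$ of dimension $\le n$, that is, at least $\sum_{k=0}^{\min(n,m)}\begin{bmatrix}m\\k\end{bmatrix}_{q,1}$.

*Proof.* Let $\mathcal O=S(n)/(x_1^{q^m}-x_1,\dots,x_n^{q^m}-x_n)$. The map $X\mapsto X^{q^m}-X$ is $\mathbb F$-linear, so the ideal is $G_n$-stable. Filter $\mathcal O$ by degree. Then $\mathrm{gr}\,\mathcal O$ is the quotient of $S(n)$ by the ideal of leading forms. That ideal contains $\mathfrak q$, and both quotients have dimension $q^{mn}$. So $\mathrm{gr}\,\mathcal O\cong Q$, equivariantly. The leading form of an invariant is invariant, so $\mathrm{gr}(\mathcal O^{G_n})\hookrightarrow Q^{G_n}$, and $\dim Q^{G_n}\ge\dim\mathcal O^{G_n}$.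

Taking invariants commutes with extension of scalars. Over $\mathbb F_{q^m}$ the ring $\mathcal O$ becomes the ring of all functions on $(\mathbb F_{q^m})^n$, on which $G_n$ acts by permuting points. So $\dim\mathcal O^{G_n}$ is the number of $G_n$-orbits on $(\mathbb F_{q^m})^n$. View a point as an $\mathbb F_q$-linear map $\mathbb F_q^n\to\mathbb F_{q^m}$; the group acts by composition on the source. Two maps are in one orbit if and only if they have the same image, and the images are exactly the $\mathbb F_q$-subspaces of dimension $\le n$. $\square$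

**Proposition 7.** Suppose that
$$\mathrm{Hilb}(Q_{G_n},t)\le\sum_{k=0}^{\min(n,m)}t^{n(q^k-1)}\begin{bmatrix}m\\k\end{bmatrix}_{q,t}.\tag{6}$$
Then (6) is an equality, and identity (1) holds.

*Proof.* At $t=1$ the right side of (6) is the number in Lemma 6. By Lemma 5, $\dim Q_{G_n}=\dim Q^{G_n}$, so by Lemma 6 both sides of (6) agree at $t=1$. As one is coefficientwise below the other, they are equal. Now each of the $k$ factors of $\begin{bmatrix}m\\k\end{bmatrix}_{q,t}$ satisfies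
$$\frac{1-t^{-(q^m-q^i)}}{1-t^{-(q^k-q^i)}}=t^{-(q^m-q^k)}\,\frac{1-t^{q^m-q^i}}{1-t^{q^k-q^i}},$$
so $\begin{bmatrix}m\\k\end{bmatrix}_{q,t^{-1}}=t^{-k(q^m-q^k)}\begin{bmatrix}m\\k\end{bmatrix}_{q,t}$. Since
$$n(q^m-1)-n(q^k-1)-k(q^m-q^k)=(n-k)(q^m-q^k),$$
Lemma 5 turns the equality (6) into (1). $\square$

So all that is missing is the upper bound (6): we must find enough relations in $Q_{G_n}$.

## 6. Dividing $X^{q^m}$ by $L_{W_k}$: the upper bound, granted A and B

Let $\mathcal J$ be the image of $\mathfrak q$ in $C(n)$; then $Q_{G_n}=C(n)/\mathcal J$. Write $\mathcal F_k=\mathcal F_k(n)$. By Theorem B, $\mathcal F_{n+1}=0$, so $Q_{G_n}$ is filtered by the images of $\mathcal F_0\supset\mathcal F_1\supset\dots\supset\mathcal F_{n+1}=0$. By the modular law the graded pieces are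
$$\frac{\mathcal F_k}{\mathcal F_k\cap(\mathcal F_{k+1}+\mathcal J)}=\frac{\mathcal F_k}{\mathcal F_{k+1}+\mathcal J\cap\mathcal F_k}\cong\frac{c_k^nD_k}{\Phi_k(\mathcal J\cap\mathcal F_k)}\qquad(0\le k\le n).\tag{7}$$
We need many elements in $\Phi_k(\mathcal J\cap\mathcal F_k)$. They come from a division with remainder,
$$X^{q^m}=u_k(X)L_{W_k}(X)+\rho_k(X),\qquad\deg\rho_k<q^k .$$
Modulo $L_{W_k}$ we have $X^{q^k}\equiv-\sum_ic_{k,i}X^{q^i}$. Raising this to the $q$-th power and replacing $X^{q^k}$ again, repeatedly, shows that $\rho_k=\sum_{j<k}r_{k,j}X^{q^j}$ with $r_{k,j}\in D_k$. As $L_{W_k}$ is homogeneous when $\deg X=1$, $r_{k,j}$ is homogeneous of degree $q^m-q^j$. Let $\mathfrak r_k=(r_{k,0},\dots,r_{k,k-1})\subset D_k$.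

**Example.** For $k=0$: $L_{W_0}=X$, $\rho_0=0$, $\mathfrak r_0=0$. For $k=1$, $m\ge1$: $X^q\equiv sX$ with $s=y_1^{q-1}$, so $X^{q^m}\equiv s^{1+q+\dots+q^{m-1}}X$ and $r_{1,0}=y_1^{q^m-1}$. For $k>m$: $\rho_k=X^{q^m}$, $r_{k,m}=1$, and $\mathfrak r_k=D_k$.

**Proposition 8.** $\Phi_k(\mathcal J\cap\mathcal F_k)\supseteq c_k^n\mathfrak r_k$ for $0\le k\le n$.

**Step 1: the case $k<n$, using high powers of one variable.** Let $f\in S(n-1)$ have class in $\mathcal F_k(n-1)$ and let $a\ge q^m$. Then $fx_n^a\in\mathfrak q$, and by multiplicativity $\Phi_j(fx_n^a)=\Phi_j(f)p_a(W_j)$. This is $0$ for $j<k$, and for $j=k$ it is $\Phi_k(f)\,c_kh^{(k)}_{a-q^k+1}$ by (3). By Theorem B, $\Phi_k(\mathcal F_k(n-1))=c_k^{n-1}D_k$. Hence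
$$\Phi_k(\mathcal J\cap\mathcal F_k)\supseteq c_k^n\,\big(h^{(k)}_i:i\ge q^m-q^k+1\big).$$
Now $\rho_k/L_{W_k}$ is the part with negative exponents of $X^{q^m}/L_{W_k}=\sum_ih_i^{(k)}X^{q^m-q^k-i}$, so
$$\rho_k=L_{W_k}\cdot\sum_{l\ge0}h^{(k)}_{q^m-q^k+1+l}X^{-1-l}.$$
Each coefficient $r_{k,j}$ of $\rho_k$ is therefore a finite $D_k$-combination of $h_i^{(k)}$ with $i\ge q^m-q^k+1$.

**Step 2: the case $k=n\ge1$, using a determinant.** (For $k=n=0$, $\mathfrak r_0=0$.) Substitute $X=x_i$, a root of $L_{W_n}$ with $W_n=\langle x_1,\dots,x_n\rangle$: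
$$x_i^{q^m}=\sum_{j<n}r_{n,j}x_i^{q^j}\qquad(1\le i\le n).$$
Let $\Delta=\det(x_i^{q^j})_{1\le i\le n,\,0\le j<n}$. By Cramer's rule $\Delta r_{n,j}$ is the determinant in which one column is replaced by $(x_i^{q^m})_i$, so $\Delta r_{n,j}\in\mathfrak q$.

We show that $\Delta\mid c_n$. By $\mathbb F$-linear row operations, for each nonzero linear form $\ell$ we can produce a row $(\ell^{q^j})_j$, so $\ell\mid\Delta$. Forms from different lines are coprime, and there are $1+q+\dots+q^{n-1}=\deg\Delta$ lines. Moreover $\Delta\ne0$, because the monomial $x_1x_2^q\cdots x_n^{q^{n-1}}$ occurs once. So $\Delta$ is a nonzero scalar times the product of one linear form from each line, which divides $c_n$.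

Hence $c_nr_{n,j}f\in\mathfrak q$ for all $f\in S(n)$. By (5) its class lies in $\mathcal F_n$, and $\Phi_n(c_nr_{n,j}f)=c_nr_{n,j}\mathrm{Tr}_{G_n}(f)$. By Theorem A, as $f$ varies these values fill $c_n\cdot r_{n,j}\cdot c_n^{n-1}D_n=c_n^nr_{n,j}D_n$. $\square$

**Step 3: the Hilbert series of $D_k/\mathfrak r_k$.** If $k>m$ the quotient is $0$. Let $k\le m$. A common zero of $r_{k,0},\dots,r_{k,k-1}$ over $\overline{\mathbb F}$ is a tuple $(a_j)$ of values of the $c_{k,j}$ for which $X^{q^k}+\sum_{j<k}a_jX^{q^j}$ divides $X^{q^m}$, because division by a monic polynomial is compatible with specialization. A monic divisor of $X^{q^m}$ is a power of $X$, so all $a_j=0$. Thus the $k$ homogeneous elements $r_{k,j}$, of positive degrees $q^m-q^j$, have only the origin as common zero in the polynomial ring $D_k$ in $k$ variables. They form a homogeneous system of parameters, hence a regular sequence, and each member multiplies the Hilbert series by $1-t^{q^m-q^j}$: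
$$\mathrm{Hilb}(D_k/\mathfrak r_k,t)=\prod_{j<k}\frac{1-t^{q^m-q^j}}{1-t^{q^k-q^j}}=\begin{bmatrix}m\\k\end{bmatrix}_{q,t}.$$

**Step 4: proof of (6), and hence of Theorem 1.** As $\deg c_k=q^k-1$, (7) and Proposition 8 show that the $k$-th graded piece of $Q_{G_n}$ has Hilbert series at most $t^{n(q^k-1)}\mathrm{Hilb}(D_k/\mathfrak r_k,t)$. Summing over $k$ gives (6), and Proposition 7 gives Theorem 1, granted Theorems A and B. $\square$

The equality in (6) carries more information.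

**Theorem C.** Let $m\ge1$. Then $\mathrm{Hilb}(Q_{G_n},t)=\sum_{k=0}^{\min(n,m)}t^{n(q^k-1)}\begin{bmatrix}m\\k\end{bmatrix}_{q,t}$. Moreover $\Phi_k(\mathcal J\cap\mathcal F_k)=c_k^n\mathfrak r_k$, so $Q_{G_n}$ has a filtration with graded pieces $(D_k/\mathfrak r_k)(-n(q^k-1))$, $0\le k\le\min(n,m)$. Finally, $\mathrm{gr}(\mathcal O^{G_n})=Q^{G_n}$ for the ring $\mathcal O$ of Lemma 6, and $\dim Q^{G_n}$ is the number of $\mathbb F_q$-subspaces of $\mathbb F_{q^m}$ of dimension at most $n$.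

*Proof.* The first formula is the equality in (6). Each graded piece (7) is a quotient of $c_k^nD_k/c_k^n\mathfrak r_k$. The Hilbert series of these finite-dimensional spaces have the same sum over $k$, so each quotient map is an isomorphism. The injection $\mathrm{gr}(\mathcal O^{G_n})\hookrightarrow Q^{G_n}$ is between spaces of equal dimension. $\square$

## 7. From the transfer to the coinvariants: Theorem A implies Theorem B

The first two assertions about $\Phi_k$ (factoring, values in $c_k^nD_k$) are Lemma 3. Two things remain: the joint injectivity of $\Phi_0,\dots,\Phi_n$, and the surjectivity $\Phi_k(\mathcal F_k(n))=c_k^nD_k$.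

**The variables $Y_j$.** Let $n\ge2$ and put $Y_j=L_{x_1}(x_j)=x_j^q-x_1^{q-1}x_j$ for $2\le j\le n$. Since $Y_j$ is monic of degree $q$ in $x_j$ over $\mathbb F[x_1]$, $S(n)$ has the $\mathbb F$-basis
$$x_1^b\prod_{j\ge2}x_j^{r_j}Y_j^{i_j},\qquad b,i_j\ge0,\ 0\le r_j\le q-1.\tag{8}$$
The translations $x_j\mapsto x_j+cx_1$ fix all $Y_k$, all $x_k$ with $k\ne j$, and $x_1$. By (4), their trace sends $x_j^{r_j}$ to $0$ for $r_j\le q-2$ and to $-x_1^{q-1}$ for $r_j=q-1$. In particular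
$$\ker\mathrm{Tr}_U=\mathrm{span}\{L_{x_1}(x_2)^ix_2^rg:\ 0\le r\le q-2,\ g\in\mathbb F[x_1,x_3,\dots,x_n]\}.\tag{9}$$
Let $G_{n-1}$ act on $x_2,\dots,x_n$ and fix $x_1$. As $L_{x_1}$ is $\mathbb F$-linear, $hY_j=L_{x_1}(hx_j)$. So for $f\in S(n-1)=\mathbb F[z_2,\dots,z_n]$,
$$h(f(Y_2,\dots,Y_n))=(hf)(Y_2,\dots,Y_n)\qquad(h\in G_{n-1}).\tag{10}$$

**Injectivity.** We show by induction on $n$ that $\beta\in C(n)$ with $\Phi_0(\beta)=\dots=\Phi_n(\beta)=0$ is $0$. For $n=0$, $\Phi_0$ is the identity of $\mathbb F$.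

**Step 1: such a class has trace zero.** Let $n\ge1$. Möbius inversion over the subspaces $E\subset W_n=\langle x_1,\dots,x_n\rangle$ gives
$$\mathrm{Tr}_{G_n}f=\sum_{w\in W_n^n\text{ a basis}}f(w)=\sum_{E\subset W_n}\mu(E,W_n)\sum_{w\in E^n}f(w).$$
The inner sum is $\Phi_{\dim E}(f)$ evaluated at a basis of $E$. So $\mathrm{Tr}_{G_n}\beta=0$. If $n=1$, then $\beta=0$, since $p\nmid|G_1|$. Let $n\ge2$. By Theorem A, $\beta$ is the class of some $f\in\ker\mathrm{Tr}_U$. We fix this $f$.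

**Step 2: restricting to $x_1=0$ keeps the values $\Phi_k$.** *For $f\in\ker\mathrm{Tr}_U$, $\Phi_k(f)=\Phi_k(f|_{x_1=0})$.* By (9) let $f=L_{x_1}(x_2)^ix_2^rg$, $r\le q-2$. In the sum over $W_k^n$ fix $w_1\ne0$ and $w_3,\dots,w_n$, and let $w_2$ run over a coset of $\mathbb Fw_1$. There $L_{w_1}(w_2)$ is constant, and $\sum_c(w_2+cw_1)^r=0$ by (4). Only the tuples with $w_1=0$ remain.

So the class $\kappa$ of $f|_{x_1=0}$ in $C(n-1)$ is killed by $\Phi_0,\dots,\Phi_{n-1}$, and $\kappa=0$ by induction. The danger is that $f$ and $f|_{x_1=0}$ differ by multiples of $x_1$, about which we know nothing yet. In $C(n)$ multiplication by $x_1$, or by its powers, makes no sense. To control these multiples we pass to a smaller group for which $x_1^{q-1}$ is invariant.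

Let $H=\{g\in G_n:gx_1\in\mathbb F^\times x_1\}$, $M=S(n)_H$ and $s=x_1^{q-1}\in S(n)^H$; then $s$ acts on $M$. Let $K\subset M$ be the image of $\ker\mathrm{Tr}_U$, an $\mathbb F[s]$-submodule, and let $\tau\in K$ be the class of $f$. Under $M\to C(n)$, $\tau\mapsto\beta$. We show that $\tau=0$.

**Step 3: $sK=0$.** Write $L=L_{x_1}(x_2)$ and let $g\in\mathbb F[x_1,x_3,\dots,x_n]$. Apply $x_2\mapsto x_2+cx_1$, an element of $H$ that fixes $L$, to $L^ix_2^{q-1}g$ and subtract. In $M$ this gives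
$$\sum_{j=1}^{q-1}\binom{q-1}jc^jx_1^jx_2^{q-1-j}L^ig=0\qquad(c\in\mathbb F^\times).$$
Fix $j_0\in[1,q-1]$, multiply by $c^{-j_0}$ and sum over $c\in\mathbb F^\times$. Now $\sum_cc^{j-j_0}$ is $-1$ if $j\equiv j_0$ modulo $q-1$ and $0$ otherwise, the numbers $1,\dots,q-1$ are distinct modulo $q-1$, and $\binom{q-1}{j_0}\equiv(-1)^{j_0}\neq0$ in $\mathbb F$. So $x_1^{j_0}x_2^{q-1-j_0}L^ig=0$ in $M$. Put $r=q-1-j_0\in[0,q-2]$ and replace $g$ by $x_1^rg$: $s\,x_2^rL^ig=0$ in $M$. By (9) these elements span $sK$.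

**Step 4: $M/K$ is $s$-torsion-free.** We identify $M/K$ with $C(n-1)[s]$. Define a linear map $\psi:S(n)\to C(n-1)[s]$ on the basis (8) by
$$\psi\Big(x_1^b\prod_{j\ge2}x_j^{r_j}Y_j^{i_j}\Big)=\Big[\prod_{j\ge2}z_j^{i_j}\Big]s^{b/(q-1)}\ \text{ if all }r_j=q-1\text{ and }(q-1)\mid b,$$
and $0$ otherwise. It is $\mathbb F[s]$-linear.

First, $\psi$ is $H$-invariant. An element of $H$ has the form $x_1\mapsto\lambda x_1$, $x_j\mapsto h(x_j)+a_jx_1$ with $h\in G_{n-1}$, so three types of generators are enough. Scaling $x_1$ by $\lambda$ fixes the $Y_j$ and multiplies (8) by $\lambda^b$, which is $1$ when $(q-1)\mid b$. The translation $x_j\mapsto x_j+cx_1$ replaces $x_j^{r_j}$ by $x_j^{r_j}$ plus lower powers of $x_j$; these lower powers have exponent $\le q-2$ and contribute $0$ to $\psi$. Finally let $h\in G_{n-1}$. By (10), $h$ sends (8) to $x_1^b\cdot h(\prod x_j^{r_j})\cdot(h\prod z_j^{i_j})(Y)$. Here $h(\prod x_j^{r_j})$ is a form in $x_2,\dots,x_n$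 of degree $\sum r_j\le(n-1)(q-1)$. Take one of its monomials $\prod x_j^{e_j}$. If some $e_i\le q-2$, it contributes $0$: rewriting the powers of the other $x_j$ in the basis (8), by $x_j^q=Y_j+x_1^{q-1}x_j$, leaves $x_i^{e_i}$ untouched. If all $e_i\ge q-1$, then all $e_i=q-1$ and all $r_j=q-1$, and by Lemma 4 (with $e=1$, for $G_{n-1}$) the coefficient is $1$. So the value of $\psi$ becomes $[h\prod z_j^{i_j}]s^{b/(q-1)}$ (when $(q-1)\mid b$), which equals the old value in $C(n-1)[s]$.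

By (9), expanding $g$ in the remaining part of the basis, $\ker\mathrm{Tr}_U$ is spanned by elements (8) with $r_2\le q-2$. So $\psi$ kills it and induces $\bar\psi:M/K\to C(n-1)[s]$, which is $\mathbb F[s]$-linear.

Conversely define $\theta:C(n-1)[s]\to M/K$ by $[f]s^k\mapsto[f(Y)(x_2\cdots x_n)^{q-1}s^k]$. Two remarks are needed. An element of the form $x_j^{e_j}\cdot(\text{polynomial in }Y_j\text{ and the variables other than }x_j)$ with $e_j\le q-2$ has class in $K$: the permutation $x_2\leftrightarrow x_j$ lies in $H$, acts trivially on $M$, and carries the element into $\ker\mathrm{Tr}_U$. And $\theta$ is well defined: for $h\in G_{n-1}\subset H$, by (10) and by applying $h^{-1}$, the class in $M$ of $(hf)(Y)(x_2\cdots x_n)^{q-1}s^k$ is that of $f(Y)s^k\,h^{-1}\big((x_2\cdots x_n)^{q-1}\big)$. By Lemma 4 this is $f(Y)s^k(x_2\cdots x_n)^{q-1}$ plus terms having some exponent $e_j\le q-2$, which lie in $K$.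

The map $\theta$ is surjective: basis elements (8) with some $r_j\le q-2$ are in $K$, those with $(q-1)\nmid b$ vanish in $M$ (scale $x_1$), and the rest are values of $\theta$. Clearly $\bar\psi\theta=\mathrm{id}$. So $\bar\psi$ is an $\mathbb F[s]$-isomorphism $M/K\cong C(n-1)[s]$.

**Step 5: $K\cap sM=0$.** If $s\mu\in K$ with $\mu\in M$, then $\mu\in K$ by Step 4, so $s\mu=0$ by Step 3.

**Step 6: $f\mapsto f|_{x_1=0}$ induces $M/sM\cong C(n-1)$.** Here $S(n-1)=\mathbb F[x_2,\dots,x_n]$. The map is well defined because $g\in H$ acts modulo $x_1$ as an element of $G_{n-1}$, and it is surjective. For injectivity, let $f'\in S(n)$ with $f'|_{x_1=0}\in I_{G_{n-1}}S(n-1)\subset I_HS(n)$. In $M$, the class of $f'$ is then a sum of classes of $x_1^bg$ with $b>0$, $g\in\mathbb F[x_2,\dots,x_n]$. Such a class is $0$ if $(q-1)\nmid b$ (scale $x_1$), and it lies in $sM$ otherwise.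

**Step 7: end of the injectivity.** By Step 2, $\kappa=0$; by Step 6, $\tau\in sM$. Also $\tau\in K$. By Step 5, $\tau=0$, so $\beta=0$. Thus $\mathcal F_{n+1}(n)=0$.

**Step 8: the images.** *$\Phi_k(\mathcal F_k(n))=c_k^nD_k$ for $0\le k\le n$.* The inclusion "$\subset$" is Lemma 3. Let first $k=n\ge1$ (for $n=0$ the statement is trivial). By (5), $c_nS(n)$ maps into $\mathcal F_n(n)$ and $\Phi_n(c_nf)=c_n\mathrm{Tr}_{G_n}(f)$. By Theorem A these values fill $c_n\cdot c_n^{n-1}D_n$. Now let $k<n$ and let $f\in S(k)$ have class in $\mathcal F_k(k)$. For $f'=f\cdot(x_{k+1}\cdots x_n)^{q^k-1}$ we get $\Phi_j(f')=\Phi_j(f)\,p_{q^k-1}(W_j)^{n-k}=0$ for $j<k$, and $\Phi_k(f')=\Phi_k(f)c_k^{n-k}$, as $p_{q^k-1}(W_k)=c_k$. By the case $n=k$, these values fill $c_k^kD_k\cdot c_k^{n-k}=c_k^nD_k$.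

So $\mathcal F_k(n)/\mathcal F_{k+1}(n)\cong c_k^nD_k$. Since $\deg c_k=q^k-1$ and $D_k$ is polynomial on generators of degrees $q^k-q^i$, the Hilbert series follows. $\square$

## 8. The kernel and the image of the transfer: proof of Theorem A

For $n\ge2$ let $Z(n)=I_{G_n}S(n)+\ker\mathrm{Tr}_U$, and let $Z(1)=I_{G_1}S(1)$. We must show $\ker\mathrm{Tr}_{G_n}=Z(n)$. These simple facts will be used constantly.

A subspace containing $I_{G_n}S(n)$ is $G_n$-stable, as $gz=z+(gz-z)$. Since $\mathrm{Tr}_{gUg^{-1}}=g\,\mathrm{Tr}_U\,g^{-1}$, we have $\ker\mathrm{Tr}_{gUg^{-1}}=g\ker\mathrm{Tr}_U\subset Z(n)$. So $Z(n)$ contains $\ker\mathrm{Tr}_{U'}$ for every group $U'=\{x\mapsto x+c\ell\}$, where $\ell,x$ are part of a basis of the linear forms whose other members are fixed. Next, $Z(n)$ is a $D_n$-submodule, and $Z(n)\subset\ker\mathrm{Tr}_{G_n}$ because $\mathrm{Tr}_{G_n}=\sum_{g\in G_n/U}g\,\mathrm{Tr}_U$. Finally, $Z$ formed in a subset of at least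 two of the variables, times polynomials in the other variables, lies in $Z(n)$. We write $\equiv$ for congruence modulo $Z(n)$.

For $n=1$: $\lambda x^a-$terms give $Z(1)=\mathrm{span}\{(\lambda^a-1)x^a\}=\mathrm{span}\{x^a:(q-1)\nmid a\}$. The trace of $x^a$ is $0$ for these $a$, and $(q-1)x^a=-x^a$ for the others. So $Z(1)=\ker\mathrm{Tr}_{G_1}$ and $\mathrm{Tr}_{G_1}(S(1))=\mathbb F[x^{q-1}]=D_1$.

The plan: settle $n=2$ by computation; show that traces of larger translation groups also have kernel in $Z(n)$; then reduce $S(n)/Z(n)$ to polynomials invariant under a Borel subgroup, and climb from the Borel subgroup to $G_n$ by steps of type $\mathrm{GL}_2$, each governed by the case $n=2$.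

### 8.1. The case $n=2$

**Proposition 9.** $\ker\mathrm{Tr}_{G_2}=Z(2)$ and $\mathrm{Tr}_{G_2}(S(2))=c_2D_2$. For $\alpha+\gamma=q+1$, $\mathrm{Tr}_{G_2}(x_2^{(q-1)\alpha}x_1^{(q-1)\gamma})=c_2$ if $\alpha,\gamma\ge1$, and it is $0$ if $\alpha=0$ or $\gamma=0$.

**Step 1: reduction to $x^{q-1}\mathbb F[s,\eta]$.** Write $y=x_1$, $x=x_2$, $L=L_y(x)$, $s=y^{q-1}$, $\eta=L^{q-1}$. $S(2)$ has basis $L^ix^ry^b$ with $0\le r\le q-1$, and $\ker\mathrm{Tr}_U$ is spanned by those with $r\le q-2$, by (9). The diagonal matrix $x\mapsto\lambda x$, $y\mapsto\mu y$ multiplies $L$ by $\lambda$, hence $L^ix^{q-1}y^b$ by $\lambda^i\mu^b$. So modulo $Z(2)$ only $i,b$ divisible by $q-1$ survive: $S(2)=Z(2)+x^{q-1}\mathbb F[s,\eta]$.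

**Step 2: $\mathbb F[s,\eta]$ over $D_2$.** By (2), $L_{\langle y,x\rangle}(X)=(X^q-sX)^q-\eta(X^q-sX)$, so $c_{2,1}=-(s^q+\eta)$ and $c_2=s\eta$. Hence $\eta=-c_{2,1}-s^q$ and $s^{q+1}+c_{2,1}s+c_2=0$, so $\mathbb F[s,\eta]=D_2[s]=\sum_{\beta=0}^qD_2s^\beta$.

**Step 3: $x^{q-1}s^\beta\in Z(2)$ for $0\le\beta\le q-1$.** For $\beta=0$, $x^{q-1}$ is the swap of $y^{q-1}\in\ker\mathrm{Tr}_U$. For $\beta\ge1$ put $e=\beta+1\in[2,q]$ and let $\nu_j$ be the class of $x^{(q-1)(e-j)}y^{(q-1)j}$ modulo $Z(2)$, $0\le j\le e$. For $0\le j\le e-2$ put $\alpha=e-j\in[2,q]$. Since $L=x(x^{q-1}-y^{q-1})$,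
$$L^{\alpha-1}x^{q-\alpha}y^{(q-1)j}=\sum_{i=0}^{\alpha-1}(-1)^i\binom{\alpha-1}ix^{(q-1)(\alpha-i)}y^{(q-1)(j+i)},$$
and the left side lies in $\ker\mathrm{Tr}_U$, because $q-\alpha\le q-2$. So $\sum_{i=0}^{\alpha-1}(-1)^i\binom{\alpha-1}i\nu_{j+i}=0$. The coefficients sum to $0$, because $\alpha-1\ge1$. Descending induction on $j$ therefore gives $\nu_j=\nu_{e-1}$ for $0\le j\le e-1$. But $\nu_0=0$, because $x^{(q-1)e}$ is the swap of $y^{(q-1)e}\in\ker\mathrm{Tr}_U$. Hence $\nu_{e-1}=[x^{q-1}s^\beta]=0$.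

**Step 4: traces.** By Steps 1–3, $S(2)=Z(2)+D_2\,\omega$ with $\omega=x^{q-1}y^{q(q-1)}$. Let $W=\langle y,x\rangle$, $\alpha+\gamma=q+1$, $\alpha,\gamma\ge1$. Summing over the images $(w_1,w_2)$ of $(y,x)$,
$$\mathrm{Tr}_{G_2}(x^{(q-1)\alpha}y^{(q-1)\gamma})=\sum_{w_1\ne0}w_1^{(q-1)\gamma}\big(p_{(q-1)\alpha}(W)-p_{(q-1)\alpha}(\mathbb Fw_1)\big)=\sum_{w_1\neq0}w_1^{q^2-1}=c_2.$$
Indeed $p_{(q-1)\alpha}(W)=0$, since $(q-1)\alpha\le q(q-1)<q^2-1$, and $p_{(q-1)\alpha}(\mathbb Fw_1)=(q-1)w_1^{(q-1)\alpha}=-w_1^{(q-1)\alpha}$; the last equality is $p_{q^2-1}(W)=c_2$. If $\alpha$ or $\gamma$ is $0$, each nonzero $w$ is completed to a basis in $q^2-q=0$ ways (in $\mathbb F$), so the trace is $0$.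

In particular $\mathrm{Tr}_{G_2}(\omega)=c_2$. For $f=z+d\omega$ with $z\in Z(2)$ and $d\in D_2$ we get $\mathrm{Tr}_{G_2}f=dc_2$. So the image is $c_2D_2$, and $\mathrm{Tr}_{G_2}f=0$ forces $d=0$, that is, $f\in Z(2)$. $\square$

### 8.2. Translations by a plane

**Proposition 10.** Let $n\ge3$, $W=\langle x_1,x_2\rangle$ and $A=\{x_3\mapsto x_3+w:w\in W\}$. Then $\ker\mathrm{Tr}_A\subset Z(n)$.

Expanding in monomials in $x_4,\dots,x_n$, which $A$ fixes, we may take $n=3$. Write $x=x_3$, $\mathcal L=L_W(x)$, $S_2=\mathbb F[x_1,x_2]$. As $\mathcal L$ is monic of degree $q^2$ in $x$, $S(3)$ is free over $S_2[\mathcal L]$ on $x^R$, $0\le R<q^2$. By (4), $\mathrm{Tr}_A$ kills $\mathcal L^Ix^Rg$ ($g\in S_2$) for $R<q^2-1$ and sends $\mathcal L^Ix^{q^2-1}g$ to $c_2\mathcal L^Ig$. So $\ker\mathrm{Tr}_A$ is spanned by the $\mathcal L^Ix^Rg$ with $R<q^2-1$. Fix $I$. By strong induction on $R<q^2-1$ we prove: $\mathcal L^Ix^Rg\in Z(3)$ for all $g\in S_2$.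

What we may use are translations along a single $0\ne\ell\in W$. They fix $\mathcal L$ and $L_\ell(x)$, so by (4)
$$\mathcal L^IL_\ell(x)^kx^rg\in Z(3)\qquad(k\ge0,\ 0\le r\le q-2,\ g\in S_2).\tag{11}$$

**Case 1: $R=qi+r$ with $r\le q-2$.** Use (11) with $k=i$: $L_\ell(x)^ix^r=(x^q-\ell^{q-1}x)^ix^r=x^R+{}$terms of lower $x$-degree with coefficients in $S_2$. The lower terms are covered by induction.

**Case 2: $R=qi+q-1$ with $0\le i\le q-2$.** Here (11) never has $x^R$ as its leading term, and the induction of Case 1 stops. The way out is to let $x^R$ appear as a lower term, with a coefficient depending on $\ell$, and to compare two choices of $\ell$. For $q=2$, $R=1$ one takes $L_\ell(x)=x^2+\ell x$: $\mathcal L^I(x^2+\ell x)g\equiv0$ for all $\ell$, and subtracting $\ell=x_1,x_2$ gives $(x_1+x_2)g\,\mathcal L^Ix\equiv0$ for all $g$. In general binomial coefficients vanish modulo $p$, and one must choose the power of $L_\ell$ with care.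

**Step 1: the relations.** Write $q=p^e$ and $i=\sum_{t<e}i_tp^t$ in base $p$. As $i\ne q-1$, there is a minimal $u$ with $i_u\ne p-1$. Put $J=p^u\le q/p$ and $r_0=q-1-J\ge0$. For $0\le j\le J$ let
$$X_j=\mathcal L^Ix^{q(i+J-j)+r_0+j},\qquad\text{so }X_J=\mathcal L^Ix^R.$$
For $0\le j\le J-1$ apply (11) with $k=i+J-j$ and $r=r_0+j\le q-2$. The $l$-th term of the binomial expansion of $L_\ell^k$ has $x$-exponent
$$q(i+J-j-l)+r_0+j+l=R-(q-1)(j+l-J).$$
If $j+l\le J$ this is the exponent belonging to $X_{j+l}$. If $j+l>J$ it is $<R$, and the term lies in $Z(3)$ by induction. So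
$$\sum_{l=0}^{J-j}(-1)^l\binom{i+J-j}l\ell^{(q-1)l}gX_{j+l}\equiv0\qquad\text{for all }g\in S_2,\ 0\ne\ell\in W.\tag{12}$$

**Step 2: $gX_j\equiv0$ for $1\le j\le J-1$.** Descending induction on $j$. In (12) the terms with $1\le l\le J-j-1$ vanish by induction. The last term has $l=l':=J-j\in[1,p^u-1]$ and binomial coefficient $\binom{i+l'}{l'}$. By the choice of $u$, $i\equiv-1$ modulo $p^u$, so the lowest $u$ digits of $i+l'$ in base $p$ are those of $l'-1$. By Lucas, $\binom{i+l'}{l'}\equiv\binom{l'-1}{l'}=0$ modulo $p$ (the higher digits of $l'$ are $0$ and contribute factors $1$). What remains is the term $l=0$, namely $gX_j\equiv0$.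

**Step 3: comparing two lines.** For $j=0$, (12) and Step 2 give $gX_0+(-1)^J\binom{i+J}J\ell^{(q-1)J}gX_J\equiv0$. Adding $p^u$ to $i$ only changes the digit $i_u$ to $i_u+1\le p-1$, so by Lucas $\binom{i+p^u}{p^u}\equiv i_u+1\not\equiv0$. Subtract the relations for $\ell=x_1$ and $\ell=x_2$:
$$\big(x_1^{(q-1)J}-x_2^{(q-1)J}\big)\,g\,X_J\equiv0\qquad\text{for all }g\in S_2.\tag{13}$$

**Step 4: removing the factor, by Proposition 9.** Let
$$g_0=\big(x_1^{(q-1)J}-x_2^{(q-1)J}\big)x_1^{(q-1)(q+1-J)}.$$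
As $1\le J\le q-1$, Proposition 9 gives $\mathrm{Tr}_{\mathrm{GL}(W)}(g_0)=0-c_2=-c_2$. By (13), $dg_0X_J\equiv0$ for all $d\in D_2$. Now let $g\in S_2$ be arbitrary. By Proposition 9, $\mathrm{Tr}_{\mathrm{GL}(W)}(g)=c_2d$ with $d\in D_2$, so $g+dg_0$ has trace $0$ and lies in $Z(2)$, formed in the variables $x_1,x_2$. The group $\mathrm{GL}(W)$, which fixes $x$, fixes $X_J=\mathcal L^Ix^R$. Hence multiplication by $X_J$ preserves the elements $hz-z$ ($h\in\mathrm{GL}(W)$) and the kernel of $\mathrm{Tr}_U$, and $Z(2)X_J\subset Z(3)$. So $gX_J\equiv-dg_0X_J\equiv0$. $\square$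

### 8.3. Passing from $n-1$ to $n$ variables: the maps $\varphi_b$

Let $n\ge2$ and use the basis (8). An element (8) with some $r_j\le q-2$ is killed by the trace of $\{x_j\mapsto x_j+cx_1\}$, so it lies in $Z(n)$. For $f\in S(n-1)=\mathbb F[z_2,\dots,z_n]$ let
$$\varphi_b(f)=\big[f(Y_2,\dots,Y_n)(x_2\cdots x_n)^{q-1}x_1^b\big]\in S(n)/Z(n).$$
Every class in $S(n)/Z(n)$ is a sum of classes $\varphi_b(f_b)$. Only $b$ divisible by $q-1$ are needed, because scaling $x_1$ by $\lambda$ fixes the $Y_j$ and multiplies $x_1^b$ by $\lambda^b$.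

**Proposition 11.** $\varphi_b(Z(n-1))=0$.

**Step 1: $\varphi_b(hf)=\varphi_b(f)$ for $h\in G_{n-1}$.** Let $h$ act on $x_2,\dots,x_n$ and fix $x_1$. By (10), and applying $h^{-1}$ modulo $I_{G_n}S(n)$, $\varphi_b(hf)$ is the class of $f(Y)x_1^b\,h^{-1}\big((x_2\cdots x_n)^{q-1}\big)$. By Lemma 4 the last factor is $(x_2\cdots x_n)^{q-1}$ plus monomials in $x_2,\dots,x_n$ that have some exponent $e_j\le q-2$. The product of such a monomial with $f(Y)x_1^b$ is killed by the trace of $x_j\mapsto x_j+cx_1$, so it lies in $Z(n)$. For $n=2$ this proves the proposition, since $Z(1)=I_{G_1}S(1)$.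

**Step 2: $\varphi_b$ kills a root-subgroup kernel ($n\ge3$).** The kernel of the trace of $z_3\mapsto z_3+cz_2$ is spanned by $f=L_{z_2}(z_3)^iz_3^rg(z_2,z_4,\dots,z_n)$ with $r\le q-2$. By (2), $L_{Y_2}(Y_3)=L_{Y_2}(L_{x_1}(x_3))=L_{\langle x_1,x_2\rangle}(x_3)$. So $\varphi_b(f)$ is represented by
$$L_{\langle x_1,x_2\rangle}(x_3)^i\cdot\big(Y_3^rx_3^{q-1}\big)\cdot(\text{polynomial in the variables}\ne x_3),$$
and $Y_3^rx_3^{q-1}$ has $x_3$-degree $\le q(q-2)+q-1<q^2-1$. By (4) the representative is killed by the trace of $x_3\mapsto x_3+\langle x_1,x_2\rangle$, and Proposition 10 puts it in $Z(n)$. $\square$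

This is where the plane is needed: a line in the $Y$-variables is a plane in the $x$-variables.

### 8.4. All translation groups

**Proposition 12.** For $1\le d<j\le n$ and $A=\{x_j\mapsto x_j+w:w\in\langle x_1,\dots,x_d\rangle\}$, $\ker\mathrm{Tr}_A\subset Z(n)$.

*Proof.* Induct on $d$, for all $n$ simultaneously. For $d=1$, $A$ is conjugate to $U$. Let $d\ge2$, and write $f\in\ker\mathrm{Tr}_A$ as $f=\sum_{b,r}x_1^b\prod_{k\ge2}x_k^{r_k}f_{b,r}(Y)$, with $0\le r_k\le q-1$, as in (8). The trace of $A$ is the sum over $x_j\mapsto x_j+cx_1$ followed by the sum over $x_j\mapsto x_j+w'$, $w'\in\langle x_2,\dots,x_d\rangle$. The first sum gives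
$$-x_1^{q-1}\sum_{b,r:\,r_j=q-1}x_1^b\prod_{k\ge2,\,k\ne j}x_k^{r_k}f_{b,r}(Y).$$
The translation by $w'=\sum a_kx_k$ fixes $x_k,Y_k$ for $k\ne j$ and sends $Y_j$ to $Y_j+L_{x_1}(w')=Y_j+\sum a_kY_k$. So
$$0=\mathrm{Tr}_Af=-x_1^{q-1}\sum_{b,r:\,r_j=q-1}x_1^b\prod_{k\ge2,\,k\ne j}x_k^{r_k}\,(\mathrm{Tr}_{A'}f_{b,r})(Y),$$
with $A'=\{z_j\mapsto z_j+w:w\in\langle z_2,\dots,z_d\rangle\}$. By the basis (8), $\mathrm{Tr}_{A'}f_{b,r}=0$ whenever $r_j=q-1$. For $r=(q-1,\dots,q-1)$ the induction hypothesis (for $d-1$, in $n-1$ variables) gives $f_{b,r}\in Z(n-1)$, so the corresponding term of $f$ has class $\varphi_b(f_{b,r})=0$ by Proposition 11. All terms with some $r_k\le q-2$ lie in $Z(n)$ anyway. So $f\in Z(n)$. $\square$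

### 8.5. Borel invariants and the operators $\pi_i$

In $S(n)$ let $V_j=L_{W_{j-1}}(x_j)$, $v_j=V_j^{q-1}$ and $\mathbb F[v]=\mathbb F[v_1,\dots,v_n]$. So $V_1=x_1$. As $V_j$ is monic in $x_j$ over $\mathbb F[x_1,\dots,x_{j-1}]$, the $v_j$ are algebraically independent. Let $B=B_n$ be the Borel subgroup stabilizing the flag $W_1\subset W_2\subset\cdots$. For $g\in B$, $gx_j=\lambda x_j+w$ with $\lambda\ne0$, $w\in W_{j-1}$, so $gV_j=\lambda V_j$ and $v_j$ is $B$-invariant. From $L_{W_j}=L_{V_j}\circ L_{W_{j-1}}$ we get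
$$c_{j,i}=c_{j-1,i-1}^q-v_jc_{j-1,i}\qquad(c_{j-1,j-1}=1,\ c_{j-1,-1}=c_{j-1,j}=0).$$
Hence $D_n\subset\mathbb F[v]$ and $c_j=(-1)^jv_1\cdots v_j$. Also by (2), with $W'=\mathbb Fx_1$, $V_j=L_{\langle Y_2,\dots,Y_{j-1}\rangle}(Y_j)$ for $j\ge2$. So $v_j$ is the polynomial $v_{j-1}$ of $n-1$ variables, evaluated at $Y_2,\dots,Y_n$. Put
$$\delta_n=\prod_{j=1}^{n-1}(v_1\cdots v_j)=\prod_jv_j^{n-j}.$$
Define $\mathrm{top}_1=1$ and $\mathrm{top}_j=x_j^{q-1}\,\mathrm{top}_{j-1}(Y_2,\dots,Y_j)\in\mathbb F[x_1,\dots,x_j]$. By induction $\mathrm{top}_j$ is monic in $x_j$ of degree $q-1+q(q^{j-2}-1)=q^{j-1}-1$ for $j\ge2$. Put $e_n=\prod_{j=1}^n\mathrm{top}_j$. Then $e_n=(x_2\cdots x_n)^{q-1}e_{n-1}(Y_2,\dots,Y_n)$. For instance $e_2=x_2^{q-1}$ and $\delta_2=v_1$; $e_3=x_2^{q-1}x_3^{q-1}(x_3^q-x_1^{q-1}x_3)^{q-1}$ and $\delta_3=v_1^2v_2$.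

Let $\Xi_n:\mathbb F[v]\to S(n)/Z(n)$, $\Xi_n(P)=[e_nP]$. For a polynomial $P$ in $n-1$ variables, with $e_{n-1}P(v(z))$ denoting the corresponding element of $\mathbb F[z_2,\dots,z_n]$, the formulas above give
$$\varphi_{(q-1)\beta}\big(e_{n-1}P(v(z))\big)=\Xi_n\big(v_1^\beta P(v_2,\dots,v_n)\big).\tag{14}$$

**Lemma 13.** $\Xi_n$ is surjective.

*Proof.* For $n=1$, $S(1)/Z(1)$ is spanned by the classes of $x^{(q-1)a}=v_1^a$, and $e_1=1$. For $n\ge2$ every class is a sum of $\varphi_{(q-1)\beta}(f)$. By Proposition 11 this depends only on the class of $f$ in $S(n-1)/Z(n-1)$, which by induction is represented by some $e_{n-1}P$. Apply (14). $\square$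

**Lemma 14.** $\mathrm{Tr}_B(e_nP)=\pm\delta_nP$ for $P\in\mathbb F[v]$, with a sign depending only on $n$.

*Proof.* $P$ is $B$-invariant, so take $P=1$. For $n=1$, $\mathrm{Tr}_{B_1}(1)=q-1=-1$. For $n\ge2$ let $A_n=\{x_n\mapsto x_n+w:w\in W_{n-1}\}$. It is normal in $B$ with complement $B_{n-1}\times\mathbb F^\times$, the second factor scaling $x_n$. As $\mathrm{top}_n$ is monic of degree $q^{n-1}-1$ in $x_n$, (4) gives $\mathrm{Tr}_{A_n}(e_n)=e_{n-1}c_{n-1}$, where $e_{n-1}=\prod_{j<n}\mathrm{top}_j\in\mathbb F[x_1,\dots,x_{n-1}]$. As $c_{n-1}$ is invariant under the complement, $\mathrm{Tr}_B(e_n)=(q-1)c_{n-1}\mathrm{Tr}_{B_{n-1}}(e_{n-1})=-c_{n-1}\mathrm{Tr}_{B_{n-1}}(e_{n-1})$. Iterate and use $c_1\cdots c_{n-1}=\pm\delta_n$. $\square$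

**The operators $\pi_i$.** Let $n\ge2$, $S=S(n)$, $G=G_n$. Let $s_i$ swap $x_i$ and $x_{i+1}$ and put $P_i=B\cup Bs_iB$ ($1\le i\le n-1$). Let $H_i\cong\mathrm{GL}_2$ act on $x_i,x_{i+1}$ and fix the other variables. Then $P_i$ is the stabilizer of all $W_j$ with $j\ne i$, and $P_i=H_iB$. Define
$$\pi_i:S^B\to S^{P_i}\subset S^B,\qquad\pi_if=\sum_{g\in P_i/B}gf=\sum_{h\in H_i/(H_i\cap B)}hf.$$
It is $S^{P_i}$-linear. As $|P_i/B|=q+1\equiv1$ modulo $p$, $\pi_i$ is the identity on $S^{P_i}$, so $\pi_i^2=\pi_i$.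

**Lemma 15.** $\pi_i(\delta_n\mathbb F[v])\subset\delta_n\mathbb F[v]$.

*Proof.* Let $i=1$. Write $\delta_n=v_1\cdot(v_1v_2)^{n-2}\prod_{j\ge3}v_j^{n-j}$. All factors but the first are $H_1$-invariant: $v_1v_2=c_2$, and for $j\ge3$ the group $H_1$ preserves $W_{j-1}$ and fixes $x_j$. Write $P=\sum_\beta P_\beta(v_1,v_2)v_3^{\beta_3}\cdots v_n^{\beta_n}$. The group $H_1\cap B$ consists of $x_1\mapsto\mu x_1$, $x_2\mapsto\lambda x_2+cx_1$, so $\mathrm{Tr}_{H_1\cap B}(x_2^{q-1})=(q-1)^2(-x_1^{q-1})=-v_1$ by (4). Hence, by Proposition 9,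
$$\pi_1(v_1P_\beta)=-\mathrm{Tr}_{H_1}(x_2^{q-1}P_\beta)\in c_2D_2\subset v_1\mathbb F[v_1,v_2],\tag{15}$$
where $D_2$ is the Dickson algebra in $x_1,x_2$. Since
$$\pi_1(\delta_nP)=(v_1v_2)^{n-2}\prod_{j\ge3}v_j^{n-j}\cdot\sum_\beta\pi_1(v_1P_\beta)v_3^{\beta_3}\cdots v_n^{\beta_n},\tag{16}$$
this lies in $\delta_n\mathbb F[v]$.

Let $i\ge2$. Then $\delta_n=v_1^{n-1}\delta_{n-1}(Y)$, with $\delta_{n-1}$ taken in the variables $Y_2,\dots,Y_n$. The group $H_i$ fixes $x_1$, and (10) applies. Writing $P=\sum_\beta v_1^\beta P_\beta(v_2,\dots,v_n)$,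
$$\pi_i(\delta_nP)=\sum_\beta v_1^{\beta+n-1}\big(\pi_{i-1}(\delta_{n-1}P_\beta)\big)(Y).\tag{17}$$
By induction on $n$, $\pi_{i-1}(\delta_{n-1}P_\beta)=\delta_{n-1}P_\beta'$ for some $P'_\beta$, and the claim follows. $\square$

**Lemma 16.** If $P\in\mathbb F[v]$ and $\pi_i(\delta_nP)=0$, then $\Xi_n(P)=0$.

*Proof.* Induct on $n\ge2$.

**Step 1: $i\ge2$.** By (17) and the algebraic independence of $x_1,Y_2,\dots,Y_n$, all $\pi_{i-1}(\delta_{n-1}P_\beta)=0$. By induction $e_{n-1}P_\beta\in Z(n-1)$, and by (14) and Proposition 11, $\Xi_n(P)=\sum_\beta\varphi_{(q-1)\beta}(e_{n-1}P_\beta)=0$.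

**Step 2: $i=1$, replacing $e_n$ by something $H_1$ can handle.** We claim
$$e_nP\equiv x_2^{q-1}\prod_{j\ge3}x_j^{q^{j-1}-1}\cdot P.\tag{18}$$
Replace $\mathrm{top}_j$ by $x_j^{q^{j-1}-1}$ successively for $j=n,n-1,\dots,3$; recall $\mathrm{top}_2=x_2^{q-1}$. For each monomial of $P$ the error at stage $j$ is $(\mathrm{top}_j-x_j^{q^{j-1}-1})$, which has $x_j$-degree $<q^{j-1}-1$ and coefficients in $\mathbb F[x_1,\dots,x_{j-1}]$, times other factors. These factors are elements of $\mathbb F[x_1,\dots,x_{j-1}]$, powers of $V_j$, and powers of $x_k,V_k$ with $k>j$. All of them are invariant under $A_j=\{x_j\mapsto x_j+w:w\in W_{j-1}\}$, since $A_j$ preserves $W_{k-1}$ and fixes $x_k$ for $k>j$. By (4) the error lies in $\ker\mathrm{Tr}_{A_j}$, hence in $Z(n)$ by Proposition 12 with $d=j-1$.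

**Step 3: $i=1$, conclusion.** From $\pi_1(\delta_nP)=0$ and (16), $\sum_\beta\pi_1(v_1P_\beta)v_3^{\beta_3}\cdots v_n^{\beta_n}=0$ with $\pi_1(v_1P_\beta)\in\mathbb F[v_1,v_2]$. So all $\pi_1(v_1P_\beta)=0$. By (15), $\mathrm{Tr}_{H_1}(x_2^{q-1}P_\beta)=0$, so $x_2^{q-1}P_\beta\in Z(2)$ by Proposition 9. Multiplying by the $H_1$-invariant polynomial $\prod_{j\ge3}x_j^{q^{j-1}-1}v_j^{\beta_j}$ preserves $I_{H_1}S$ and $\ker\mathrm{Tr}_U$ (as $U\subset H_1$), so the product lies in $Z(n)$. Sum over $\beta$ and use (18): $e_nP\in Z(n)$. $\square$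

### 8.6. The sum over $G/B$ as a product of the $\pi_i$

Each $\pi_i$ can be undone modulo $Z(n)$, by Lemma 16. It remains to write $\mathrm{Tr}_B^G:=\sum_{g\in G/B}g$ on $S^B$ as a product of them. Recall the Bruhat decomposition: $G$ is the disjoint union of the $BwB$, $w\in\mathfrak S_n$; $|BwB/B|=q^{\ell(w)}$; and $BsB\cdot BwB=BswB$ if $s$ is a simple reflection with $\ell(sw)>\ell(w)$.

**Lemma 17.** For a reduced word $w_0=s_{i_1}\cdots s_{i_N}$ of the longest element of $\mathfrak S_n$, $\mathrm{Tr}_B^G=\pi_{i_1}\cdots\pi_{i_N}$ on $S^B$. (Here $N$ is the length of $w_0$.)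

**Step 1: the operators $T_w$.** Let $T_w=\sum_{g\in BwB/B}g$ on $S^B$; it maps $S^B$ to $S^B$, since left multiplication by $B$ permutes the cosets. Let $\ell(sw)>\ell(w)$. If $g,g'$ run over representatives of $BsB/B$ and $BwB/B$, the cosets $gg'B$ cover $BswB/B$. There are $q\cdot q^{\ell(w)}=q^{\ell(sw)}$ pairs, so each coset occurs exactly once. Hence $T_sT_w=T_{sw}$. Moreover $\pi_s=1+T_s$ is idempotent, so $(1+T_s)T_s=0$.

For $n=3$ the lemma is now a direct computation: $\pi_2\pi_1=1+T_{s_1}+T_{s_2}+T_{s_2s_1}$. Multiplying by $\pi_1=1+T_{s_1}$ from the left, and using $\pi_1(1+T_{s_1})=1+T_{s_1}$, gives $1+T_{s_1}+T_{s_2}+T_{s_1s_2}+T_{s_2s_1}+T_{s_1s_2s_1}$.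

**Step 2: one step along the word.** *If $sw>w$ (Bruhat order), then $(1+T_s)\sum_{v\le w}T_v=\sum_{u\le sw}T_u$.* If $v\le w$ and $sv<v$, then $(1+T_s)T_v=(1+T_s)T_sT_{sv}=0$. So the left side is $\sum_{v\le w,\,sv>v}(T_v+T_{sv})$, and we need that $\{u:u\le sw\}$ is the disjoint union of the pairs $\{v,sv\}$ with $v\le w$, $sv>v$. We use the lifting property (Björner–Brenti, *Combinatorics of Coxeter Groups*, Prop. 2.2.7): if $a<b$, $sb<b$, $sa>a$, then $a\le sb$ and $sa\le b$. Take $b=sw$ throughout, so $sb=w<b$.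

If $v\le w$ and $sv>v$, then $v\le w<sw$, and the property with $a=v$ gives $sv\le sw$: both members of the pair are $\le sw$. If $u\le sw$ and $su>u$, then $u\ne sw$, and the property with $a=u$ gives $u\le w$: so $u$ is the lower member of a pair. If $u\le sw$ and $su<u$, put $v=su$; then $v<sw$ and $sv>v$, and the property with $a=v$ gives $v\le w$: so $u$ is the upper member of a pair. Different pairs are disjoint, because a pair is an orbit of left multiplication by $s$.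

**Step 3: induction along the word.** Start with $\sum_{v\le1}T_v=1$ and multiply by $\pi_{i_N},\pi_{i_{N-1}},\dots,\pi_{i_1}$ from the left. Since the word is reduced, Step 2 applies each time. As every $v\in\mathfrak S_n$ is $\le w_0$, we end with $\sum_{v\in\mathfrak S_n}T_v=\mathrm{Tr}_B^G$, by the Bruhat decomposition. $\square$

**Proof of Theorem A, the kernel.** Let $n\ge2$ and $f\in\ker\mathrm{Tr}_{G_n}$. By Lemma 13, $f\equiv e_nP$ with $P\in\mathbb F[v]$. As $Z(n)\subset\ker\mathrm{Tr}_{G_n}$, Lemma 14 gives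
$$0=\mathrm{Tr}_{G_n}(e_nP)=\mathrm{Tr}_B^G\,\mathrm{Tr}_B(e_nP)=\pm\mathrm{Tr}_B^G(\delta_nP).$$
Put $P_{(0)}=P$ and, for $1\le k\le N$, define $P_{(k)}\in\mathbb F[v]$ by $\delta_nP_{(k)}=\pi_{i_{N-k+1}}(\delta_nP_{(k-1)})$, which is possible by Lemma 15. As $\pi_{i_{N-k+1}}$ is idempotent, it kills $\delta_n(P_{(k-1)}-P_{(k)})$, so $\Xi_n(P_{(k-1)})=\Xi_n(P_{(k)})$ by Lemma 16. By Lemma 17, $\delta_nP_{(N)}=\mathrm{Tr}_B^G(\delta_nP)=0$, so $P_{(N)}=0$. Hence $[f]=\Xi_n(P)=\Xi_n(P_{(N)})=0$, that is, $f\in Z(n)$. Together with $Z(n)\subset\ker\mathrm{Tr}_{G_n}$ this is the first assertion.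

**Proof of Theorem A, the image.** The case $n=1$ was settled at the start of this section. Let $n\ge2$. By Lemmas 13, 14, 15 and 17,
$$\mathrm{Tr}_{G_n}(S(n))=\mathrm{Tr}_B^G(\delta_n\mathbb F[v])\subset\delta_n\mathbb F[v]\cap D_n.$$
Conversely, on $\delta_n\mathbb F[v]\cap D_n$ the map $\mathrm{Tr}_B^G$ is multiplication by $|G/B|=\sum_wq^{\ell(w)}\equiv1$ modulo $p$. So the image equals $\delta_n\mathbb F[v]\cap D_n$. If $f$ is in it, then $x_1^{(q-1)(n-1)}\mid f$, because $v_1^{n-1}\mid\delta_n$. By invariance $\ell^{(q-1)(n-1)}\mid f$ for every nonzero linear form $\ell$. As $c_n$ is a nonzero scalar times $\prod\ell^{q-1}$ over the lines, $c_n^{n-1}\mid f$. The quotient is invariant, so $f\in c_n^{n-1}D_n$. In the other direction, $c_n^{n-1}=\pm(v_1\cdots v_n)^{n-1}$ is divisible by $\delta_n=\prod_jv_j^{n-j}$ in $\mathbb F[v]$, and $D_n\subset\mathbb F[v]$, so $c_n^{n-1}D_n\subset\delta_n\mathbb F[v]\cap D_n$. $\square$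

With Theorem A proved, Section 7 gives Theorem B, and Sections 5 and 6 give Theorem 1 for all prime powers $q$ and all $n,m\ge0$. $\blacksquare$
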